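
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Emptiness is undecidable for stateless\\ one-way two-head automata}


\begin{abstract}
A stateless one-way two-head automaton has a single state: the two symbols
under its heads alone decide which heads advance, and an input is accepted when
the automaton halts on it. We prove that, with the input alphabet given as part
of the instance, it is undecidable whether such an automaton accepts any input.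
Consequently emptiness is undecidable for one-way deterministic $k$-head
automata with $n$ states for all $n\ge 1$ and $k\ge 2$, in particular for two
heads and one, two or three states. The proof encodes a computation on a circle
of $N$ cells as a sequence in which every entry is a function of the two
adjacent entries $N$ and $N-1$ places earlier. Two heads can check such a
sequence without memory if each letter carries these two entries and one
additional bit.
\end{abstract}

\section{The question and the results}

\subsection{The model}

Let $\Sigma$ be a finite alphabet and let $\triangleright,\triangleleft\notin\Sigma$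
be two endmarkers. A \emph{one-way deterministic $k$-head finite automaton with
$n$ states}, a $1\mathrm{DFA}_n(k)$ for short, consists of a set $Q$ of $n$ states,
an initial state $q_0\in Q$, a set $F\subseteq Q$ of accepting states, and a
partial function
\[
\delta\colon Q\times(\Sigma\cup\{\triangleright,\triangleleft\})^k\to Q\times\{0,1\}^k .
\]
An input $w\in\Sigma^*$ is written on a read-only tape as
$\triangleright w\triangleleft$. All heads start on $\triangleright$, in state
$q_0$. In one step the current state and the $k$ scanned symbols determine,
through $\delta$, the next state and, for each head, whether it stays ($0$) or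
moves one square to the right ($1$); no head moves beyond $\triangleleft$. The
automaton halts when no transition is defined. It accepts $w$ if it halts in a
state of $F$, and $L(M)$ is the set of inputs accepted by $M$. We write
$1\mathrm{DFA}(k)$ when the number of states is arbitrary. The alphabet is part
of $M$, so it varies with the instance.

A $1\mathrm{DFA}_1(k)$ is called \emph{stateless}. Its single state is both
initial and accepting, so it accepts exactly the inputs on which it halts. We
omit the state from the notation: for two heads $\delta(a,b)\in\{0,1\}^2$, where
$a$ and $b$ are the symbols under heads $1$ and $2$. A stateless automaton can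
reject only by running forever. Since each step that moves a head uses up tape,
this means that it reaches a pair with $\delta(a,b)=(0,0)$ and then repeats the
same configuration forever. We call such a pair \emph{dead}.

The \emph{emptiness problem} for a class of automata asks, given $M$ in the
class, whether $L(M)=\emptyset$.

\subsection{What one should expect}

With one head and one state the problem is trivial. The tape symbols split into
those on which the head moves, those on which the automaton loops, and those on
which it halts; a word is accepted exactly if the first symbol of
$\triangleright w\triangleleft$ on which the head does not move is a halting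
one. Any number of states with one head still gives a regular language.

A second head changes the situation, because two heads can compare distant
parts of the tape, and a nonempty language may then require its words to be
records of a computation. A finite control could remember what to compare next,
but a stateless automaton remembers nothing except the positions of its heads.
On the other hand the alphabet is unbounded, so a letter may carry any finite
amount of information; only this information is supplied by the input and cannot
be trusted. The question is whether two heads alone can check it, and in
particular whether they can keep a fixed distance on inputs designed to mislead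
them.

Emptiness is known to be undecidable for stateless $1\mathrm{DFA}(k)$ with
$k\ge 3$, for stateless \emph{two-way} deterministic two-head automata, and for
$1\mathrm{DFA}_n(2)$ with at least four states. The remaining cases were posed
in~\cite{DLT}: ``The problem remains open for stateless $1\mathrm{DFA}_1(2)$ and
$1\mathrm{DFA}(2)$ with two or three states.'' The answer is that all of them
are undecidable.

\subsection{Results}

\begin{theorem}\label{thm:main}
There is a computable map taking a deterministic Turing machine $T$ to a
stateless one-way two-head automaton $M$ such that $L(M)\ne\emptyset$ if and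
only if $T$ halts on the blank tape. Hence emptiness is undecidable for
$1\mathrm{DFA}_1(2)$. It is also undecidable for $1\mathrm{DFA}_n(2)$ with any
$n\ge 1$, in particular for $n=2$ and $n=3$.
\end{theorem}

The construction gives more. Recall that a set is $\Pi^0_1$ if its complement is
recursively enumerable, and $\Pi^0_1$-complete if moreover every $\Pi^0_1$ set
is many-one reducible to it; the set of Turing machines that do not halt on the
blank tape is $\Pi^0_1$-complete. A problem is undecidable \emph{under a
promise} if no algorithm answers correctly on all instances that satisfy the
promise.

\begin{theorem}\label{thm:strong}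
\begin{enumerate}
\item[(a)] For all $n\ge 1$, emptiness for $1\mathrm{DFA}_n(k)$ is
$\Pi^0_1$-complete if $k\ge 2$ and decidable if $k=1$. If $n$, $k$ and $\Sigma$
are all fixed, it is decidable.
\item[(b)] For $n\ge 2$ and $k\ge 2$, emptiness remains undecidable for
$1\mathrm{DFA}_n(k)$ that halt on every input. For $n=1$ such machines satisfy
$L(M)=\Sigma^*$.
\item[(c)] For $1\mathrm{DFA}_1(2)$, and hence for $1\mathrm{DFA}_n(k)$ with any
$n\ge 1$, $k\ge 2$, universality, equivalence, inclusion, finiteness and
regularity are undecidable. Emptiness remains undecidable under the promise
that $L(M)$ is either empty or an infinite nonregular language with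
$L(M)\Sigma^*=L(M)$.
\item[(d)] Emptiness remains undecidable for $1\mathrm{DFA}_1(2)$ that can halt
only with both heads on $\triangleleft$.
\end{enumerate}
\end{theorem}

By (a), the unbounded alphabet cannot be dispensed with; by (b), rejection by
infinite loops is unavoidable exactly for $n=1$.

\medskip\noindent
\textbf{Padding.} Let $M$ be a $1\mathrm{DFA}_m(2)$ and let $n\ge m$, $k\ge 2$.
Add $n-m$ states and $k-2$ heads, let the new automaton act on
$(q,a,b,\triangleright,\dots,\triangleright)$ as $M$ acts on $(q,a,b)$ with the
extra heads staying, leave all other transitions undefined, and keep $F$. The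
new states are never entered and the new heads never leave $\triangleright$, so
the language and the halting behavior are unchanged. Hence undecidability for
$1\mathrm{DFA}_1(2)$ carries over to all $n\ge 1$, $k\ge 2$, and only $n=1$,
$k=2$ needs work in Theorem~\ref{thm:main}.

\section{The idea on a circle of three cells}\label{sec:idea}

Consider a machine with one scanning head on a circle of three cells $0,1,2$.
In every step it reads and writes the current cell, and then moves to the next
cell in cyclic order. It starts on the blank circle in state $\iota$ at cell
$2$, and it has just two rules: in state $\iota$ on $B$ it writes $\$$ and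
enters $p$; in state $p$ on $B$ it writes $B$ and enters the halting state $h$.
So it writes $\$$ in cell $2$, rewrites $B$ in cell $0$, and halts at cell $1$.

Let us record this run as a single sequence. The content of the scanned cell is
written as a pair $(q,u)$ of state and symbol, with $s=(\iota,B)$ for the start;
the other cells are represented by their symbols. We go around the circle
\emph{against} the direction of motion, cells $0,2,1,0,2,1,\dots$, and write
down the contents; see the first three rows of the table.
\[
\begin{array}{l|cccccccc}
n&0&1&2&3&4&5&6&7\\ \hline
\text{cell}&0&2&1&0&2&1&0&2\\
c_n&B&s&B&(p,B)&\$&(h,B)&B&\$\\ \hline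
\text{phase}&1&0&1&0&1&0&1&0\\
x& & &B&B&s&B&(p,B)&\$\\
y& & &B&s&B&(p,B)&\$&(h,B)
\end{array}
\]
Entries $0,1,2$ are the initial configuration, entries $2,3,4$ the configuration
after one step, and entries $4,5,6$ the final one. For $n\ge 3$ the entry $c_n$
depends on just two earlier entries: $c_{n-3}$, the previous content of the same
cell, and $c_{n-2}$, the previous content of the cell to its left. If both are
plain symbols, nothing changes; if the left neighbor was scanned in a state
other than $h$, the head arrives, as in $c_3$ and $c_5$; if the cell itself was
scanned, it keeps what the head wrote, as in $c_4$ and $c_6$. A halted head does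
not move on, so $c_7$ simply copies $c_4$.

Now let the $n$th letter of an input word, for $n\ge 3$, consist of the pair
$(x,y)=(c_{n-3},c_{n-2})$ together with a bit, its \emph{phase}; then $c_n$ can
be computed from the letter. The letter with index $2$ carries the pair $(B,B)$,
and the letters with indices $0$ and $1$ are special ones, $b_1$ and $\#$,
standing for $B$ and $s$. What has to be checked is that the components $x$ and
$y$ of each letter agree with the entries three and two places earlier,
respectively (at index $2$, only $y$ has such an entry). The phases alternate,
so they differ at distance three and agree at distance two; thus the two phases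
under the heads tell which of the two tests is due. If the phases
\emph{differ}, the automaton tests that the $x$ under head $2$ is the entry
under head $1$, and moves head $1$. If the phases \emph{agree}, it tests that
the $y$ under head $2$ is the entry under head $1$, and moves head $2$. Started
at indices $(0,2)$, the run on our word is
\[
(0,2)\to(0,3)\to(1,3)\to(1,4)\to(2,4)\to(2,5)\to(3,5)\to(3,6)\to(4,6)\to(4,7)\to(5,7).
\]
At $(0,3)$, for instance, the phases are $1$ and $0$, the letter under head $2$
has $x=B=c_0$, and head $1$ moves. At $(1,3)$ both phases are $0$, the same
letter has $y=s=c_1$, and head $2$ moves. At $(5,7)$ the phases agree, the test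
$y=(h,B)=c_5$ succeeds, and the entry under head $1$ is halting: here we leave
$\delta$ undefined, and the automaton accepts. Any failed test is made a dead
pair.

The same works on any circle with an odd number of cells. The automaton never
knows this number. It is set by the word: head $2$ first runs to the marker
$\#$, and then both heads start. This is harmless, since emptiness asks whether
\emph{some} word is accepted, hence whether the machine halts on \emph{some}
circle. Three things remain.
Section~\ref{sec:circular} replaces the toy machine by one that simulates a
Turing machine although its head moves in one direction only.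
Section~\ref{sec:recurrence} proves that the recurrence describes its run.
Sections~\ref{sec:automaton} and~\ref{sec:sound} define the automaton and deal
with the real danger, words whose phases do \emph{not} alternate, on which the
heads do not keep their distance.

\section{Machines that go around a circle}\label{sec:circular}

We start from the following standard undecidable problem. Let $T$ be a
deterministic Turing machine with one tape of cells $1,2,\dots$ that never
attempts to move left from cell $1$; does $T$, started on cell $1$ of the blank
tape, halt? Every deterministic Turing machine can be brought into this form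
computably, without affecting whether it halts on the blank tape. Let $P$ be the
set of states of $T$, with initial state $p_1$ and halting state $p_h\ne p_1$,
and let $P'=P\setminus\{p_h\}$. Let $\Gamma_T\ni B$ be the tape alphabet, $B$ the
blank, and
$\delta_T\colon P'\times\Gamma_T\to P\times\Gamma_T\times\{L,R\}$ the total
transition function.

\begin{definition}
A \emph{circular machine} $C$ has a finite set $K$ of states with distinct
states $\iota$ (initial) and $h$ (halting), a finite alphabet $\Gamma\ni B$, and
a function
\[
\gamma\colon\{(\iota,B)\}\cup\bigl(K\setminus\{\iota,h\}\bigr)\times\Gamma
\;\to\;(K\setminus\{\iota\})\times\Gamma .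
\]
It works on $N$ cells indexed by $\mathbb Z/N$. In state $q\ne h$, reading $u$
in cell $\xi$, with $\gamma(q,u)=(q',u')$, it writes $u'$ into cell $\xi$, moves
to cell $\xi+1$ and enters $q'$. It halts on entering $h$. It starts in state
$\iota$ with all cells equal to $B$.
\end{definition}

The start cell is irrelevant by symmetry. State $\iota$ is never re-entered, so
$\gamma(\iota,\cdot)$ is needed for $B$ only.

\begin{lemma}\label{lem:circular}
From $T$ one can compute a circular machine $C$ such that
\begin{itemize}
\item if $T$ halts on the blank tape, then $C$ halts on every sufficiently large
circle;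
\item otherwise $C$ halts on no circle with $N\ge 3$ cells.
\end{itemize}
Moreover $\gamma(\iota,B)=(p_1,\$)$ for a symbol $\$\ne B$.
\end{lemma}

The idea is to write the tape of $T$ along the circle, behind a left-end marker
$\$$. A right move of $T$ is a step of $C$. A left move is impossible for $C$,
so instead of the head we move the tape: in one tour around the circle $C$
shifts all contents, including $\$$, one cell forward, and is back at the place
where it started, which now represents the cell to the left. A mark $\odot$
tells $C$ when the tour is over. For example, let $N=4$, let the cells
$\xi-2,\xi-1,\xi,\xi+1$ contain $\$,t_1,t_2,t_3$, and let $T$ replace $t_2$ by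
$u'$ and move left. Then $C$ puts $\odot$ at $\xi$ and carries $u'$ in its
state. It writes $u'$ at $\xi+1$ and picks up $t_3$; it writes $t_3$ at
$\xi+2=\xi-2$ and picks up $\$$; it writes $\$$ at $\xi-1$ and picks up $t_1$.
Back at the mark, it holds $t_1$, and the circle read from $\$$ onward is
$\$,t_1,u',t_3$, with $t_1$ in the place of $\odot$.

\begin{proof}
Let $\Gamma_1=\Gamma_T\cup\{\$\}$, $\Gamma=\Gamma_1\cup\{\odot\}$ and
$K=\{\iota,\partial,h\}\cup P'\cup(P'\times\Gamma_1)$, all unions being disjoint.
State $(p,u)$ means ``$T$ is in state $p$, and $u$ is carried''; $\partial$ is a
trap. For $p\in P'$ and $u\in\Gamma_1$ put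
\[
\operatorname{act}(p,u)=
\begin{cases}
(\partial,\$)&\text{if }u=\$,\\
(h,u)&\text{if }u\ne\$\text{ and }\delta_T(p,u)\text{ has new state }p_h,\\
(p',u')&\text{if }u\ne\$\text{ and }\delta_T(p,u)=(p',u',R),\ p'\ne p_h,\\
((p',u'),\odot)&\text{if }u\ne\$\text{ and }\delta_T(p,u)=(p',u',L),\ p'\ne p_h.
\end{cases}
\]
Define $\gamma(\iota,B)=(p_1,\$)$, $\gamma(\partial,z)=(\partial,z)$ for all
$z\in\Gamma$, and
\begin{align*}
\gamma(p,u)&=\operatorname{act}(p,u)\quad(u\in\Gamma_1), &
\gamma(p,\odot)&=(\partial,\odot),\\
\gamma((p,u),z)&=((p,z),u)\quad(z\in\Gamma_1), &
\gamma((p,u),\odot)&=\operatorname{act}(p,u).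
\end{align*}

Fix $N\ge 3$. Consider a configuration of $T$ with state $p\in P'$, tape
$t_1t_2\cdots$ and head on cell $k\le N$, reached without scanning a cell beyond
$N-1$ before. We say that $C$ \emph{represents} it at cell $\xi$ if there is
$v\colon\mathbb Z/N\to\Gamma_1$ with
\[
v(\xi-k)=\$,\qquad v(\xi-k+j)=t_j\quad(1\le j\le N-1),
\]
such that $C$ is at cell $\xi$ and one of the following holds:
\begin{enumerate}
\item[(i)] $C$ is in state $p$ and the circle contains $v$;
\item[(ii)] $C$ is in state $(p,v(\xi))$, cell $\xi$ contains $\odot$, and the
other cells agree with $v$.
\end{enumerate}
In both cases the next step of $C$ performs $\operatorname{act}(p,v(\xi))$ at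
cell $\xi$. After its first step, $C$ represents the initial configuration of
$T$, with $k=1$ and form (i).

Suppose that $C$ represents such a configuration at $\xi$.

\emph{If $k=N$}, then $v(\xi)=v(\xi-k)=\$$, so $C$ enters $\partial$ and never
halts. \emph{If $k<N$}, then $v(\xi)=t_k\in\Gamma_T$ and $\xi\ne\xi-k$, and $C$
applies $\delta_T(p,t_k)$:
\begin{itemize}
\item If $T$ halts in this step, $C$ enters $h$.
\item If $T$ moves right with $(p',u')$, then $C$ writes $u'$ into cell $\xi$
and moves to $\xi+1$ in state $p'$. It represents the next configuration of $T$
at $\xi+1$ in form (i): the new head position is $k+1\le N$, and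
$(\xi+1)-(k+1)=\xi-k$.
\item If $T$ moves left with $(p',u')$, then $k\ge 2$. Let $v'$ be $v$ with the
value at $\xi$ changed to $u'$. Now $C$ puts $\odot$ at $\xi$ and carries
$u'=v'(\xi)$. By induction on $j$, at cell $\xi+j$, $1\le j\le N-1$, it reads
$v'(\xi+j)\in\Gamma_1$, writes $v'(\xi+j-1)$ and carries $v'(\xi+j)$. Then it is
back at $\xi$, which contains $\odot$, and carries $v'(\xi+N-1)=v'(\xi-1)$. Put
$v''(\eta)=v'(\eta-1)$. The carried symbol is $v''(\xi)$, and every cell other
than $\xi$ contains its value under $v''$. For the new head position $k-1$ we
have $v''(\xi-(k-1))=v'(\xi-k)=\$$ and
$v''(\xi-(k-1)+j)=v'(\xi-k+j)$ for $1\le j\le N-1$, which is the new content of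
tape cell $j$. So $C$ represents the next configuration at $\xi$ in form (ii).
\end{itemize}
Between two represented configurations $C$ does not enter $h$. Hence $C$ enters
$h$ if and only if $T$ halts and makes all its steps, including the last one, on
cells with numbers at most $N-1$. If $T$ halts, this is the case for all large
$N$; if $T$ does not halt, it is the case for no $N\ge3$.
\end{proof}

\section{The run as a recurrence with two arguments}\label{sec:recurrence}

Fix $C$ as in Lemma~\ref{lem:circular}. We abbreviate $s=(\iota,B)$ and let
\[
A=\Gamma\cup\{s\}\cup(K\setminus\{\iota\})\times\Gamma .
\]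
Elements of $\Gamma$ are \emph{inactive}, all others \emph{active}; those of
$\{h\}\times\Gamma$ are \emph{halting}. An active entry stands for the scanned
cell. The first argument of the following partial function
$\varphi\colon A\times A\to A$ is the old content of a cell, the second the old
content of its left neighbor. For $z,z'\in\Gamma$ and active $(q,u)$:
\begin{align}
\varphi(z,z')&=z, \tag{$\varphi$1}\\
\varphi(z,(q,u))&=(q',z)\quad\text{if } q\ne h,\ \gamma(q,u)=(q',u'), \tag{$\varphi$2}\\
\varphi(z,(h,u))&=z, \tag{$\varphi$3}\\
\varphi((q,u),z')&=u'\quad\text{if } q\ne\iota,\ q\ne h,\ \gamma(q,u)=(q',u'), \tag{$\varphi$4}\\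
\varphi(s,B)&=\$. \tag{$\varphi$5}
\end{align}
Otherwise $\varphi$ is undefined. Case ($\varphi$2) includes
$\varphi(z,s)=(p_1,z)$. Two choices will matter later. By ($\varphi$3) the
sequence can be continued a little beyond a halting entry; this is needed
because head $2$ runs ahead of head $1$. By ($\varphi$5), $\varphi(s,z')$ is
defined only for $z'=B$; this will exclude one kind of dishonest word. Since
$\gamma$ never takes the state $\iota$, the entry $s$ is not in the range of
$\varphi$.

For $N\ge 3$ we consider finite or infinite sequences $c_0,c_1,\dots$ in $A$,
with at least $N$ entries, that satisfy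
\begin{equation}\label{eq:rec}
c_n=\varphi(c_{n-N},c_{n-N+1})\qquad\text{for all }n\ge N\text{ in range;}
\end{equation}
this includes the condition that the right-hand side is defined.
Such a sequence is of \emph{type A} if $c_0,\dots,c_{N-1}$ are all $B$ except
$c_{N-2}=s$, and of \emph{type B} if they are all $B$ except $c_{N-1}=s$.
Type A is what honest words use; type B occurs only because dishonest words can
produce it, and once it has an entry $c_N$ it is a type A sequence with one
additional $B$ in front.

\begin{lemma}\label{lem:rec}
Let $N\ge 3$.
\begin{enumerate}
\item[(a)] If $C$ halts on the circle of $N$ cells, there are an index $e>N-1$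
and a type A sequence $c_0,\dots,c_{e+N-1}$ satisfying \eqref{eq:rec} such that
$c_e$ is halting and no $c_n$ with $n<e$ is halting.
\item[(b)] If a type A or type B sequence satisfying \eqref{eq:rec} contains a
halting entry, then $C$ halts on the circle of $N$ cells.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Reduction of type B to type A.} A type B sequence with a halting entry has
an entry $c_N$, and $c_N=\varphi(c_0,c_1)=\varphi(B,B)=B$ because $1<N-1$. So
$c_1,c_2,\dots$ is of type A and satisfies \eqref{eq:rec}, with the same halting
entries. It remains to treat type A.

\emph{Dictionary.} Let $\kappa(n)=-n\bmod N$ be the cell to which index $n$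
belongs. Index $n-N$ belongs to the same cell as $n$, and index $n-N+1$ to cell
$\kappa(n)-1$, its left neighbor. Put
\[
e_t=N-2+t(N-1),\qquad W_t=\{e_t-N+2,\dots,e_t+1\}\quad(t\ge0).
\]
The window $W_t$ consists of $N$ consecutive integers, so it meets each cell
once. It will hold the configuration of $C$ after $t$ steps, with the scanned
cell at index $e_t$. Start $C$ at cell $\kappa(e_0)$, and let
$q_t,\xi_t,\tau_t$ be its state, cell and circle contents after $t$ steps. We
claim that for every $t$ up to and including the halting time (if any) there is
exactly one type A sequence $c_0,\dots,c_{e_t+1}$ satisfying \eqref{eq:rec}, and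
that it satisfies
\[
(I_t)\qquad \xi_t=\kappa(e_t),\quad c_{e_t}=(q_t,\tau_t(\xi_t)),\quad
c_n=\tau_t(\kappa(n))\ \text{ for }n\in W_t\setminus\{e_t\}.
\]
In particular, within $W_t$ only $c_{e_t}$ is active. Uniqueness is clear, since
the first $N$ entries are prescribed and \eqref{eq:rec} determines the others;
so the sequences for different $t$ extend each other.
For $t=0$ we have $W_0=\{0,\dots,N-1\}$ and $e_0=N-2$, and $(I_0)$ is the
definition of type A.

Suppose the claim holds for $t$ and $q_t\ne h$, and let
$\gamma(q_t,\tau_t(\xi_t))=(q',u')$. We compute the entries of
$W_{t+1}=\{e_t+1,\dots,e_t+N\}$.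
\begin{itemize}
\item $c_{e_t+1}$ is given and inactive. Its cell $\xi_t-1$ is not changed in
this step.
\item For $2\le j\le N-2$, the two arguments of $c_{e_t+j}$ have indices between
$e_t-N+2$ and $e_t-1$. They are inactive, so $c_{e_t+j}=c_{e_t+j-N}$ by
($\varphi$1); the cell is the same and is not changed.
\item $c_{e_t+N-1}=\varphi(c_{e_t-1},c_{e_t})=(q',c_{e_t-1})$ by ($\varphi$2),
since $e_t-1\in W_t$ is the index of an inactive entry. Moreover
$e_t+N-1=e_{t+1}$ and $\kappa(e_{t+1})=\kappa(e_t)+1=\xi_{t+1}$, and $c_{e_t-1}$
is the unchanged content of that cell.
\item $c_{e_t+N}=\varphi(c_{e_t},c_{e_t+1})=u'$, and $\kappa(e_t+N)=\xi_t$. For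
$t\ge 1$ this is ($\varphi$4), as $q_t\ne\iota$. For $t=0$ it is ($\varphi$5),
as $c_{e_0+1}=c_{N-1}=B$.
\end{itemize}
This is the claim for $t+1$. Since $W_t$ and $W_{t+1}$ share the index $e_t+1$,
the windows cover all indices without gaps.

\emph{(b)} If $C$ does not halt on $N$ cells, then \eqref{eq:rec} has a unique
infinite type A solution, every finite one is a prefix of it, and its active
entries are the $c_{e_t}$, whose states $q_t$ are different from $h$. So none
contains a halting entry.

\emph{(a)} Suppose $C$ first enters $h$ at time $t\ge 1$, and put $e=e_t$. Then
$e\ge 2N-3>N-1$. By $(I_0),\dots,(I_t)$ we have entries up to $c_{e+1}$, of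
which only $c_e$ is halting. As above, $c_{e+j}$ is defined for
$2\le j\le N-2$, by ($\varphi$1), and
$c_{e+N-1}=\varphi(c_{e-1},c_e)=c_{e-1}$ is defined by ($\varphi$3).
\end{proof}

\section{The automaton, and why honest words are accepted}\label{sec:automaton}

The alphabet of the automaton $M$ is
\[
\Sigma=\{b_0,b_1,\#\}\cup\{\langle\beta;x,y\rangle:\ \beta\in\{0,1\},\
(x,y)\in\operatorname{dom}\varphi\}.
\]
The letters $b_0,b_1,\#$ are called \emph{initial}. Each letter $a$ has a phase
$\pi(a)\in\{0,1\}$ and a value $\operatorname{val}(a)\in A$:
\[
\begin{array}{l|ccc}
a & b_\beta & \# & \langle\beta;x,y\rangle\\ \hline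
\pi(a) & \beta & 0 & \beta\\
\operatorname{val}(a) & B & s & \varphi(x,y)
\end{array}
\]
Since $s$ is not in the range of $\varphi$, we have $\operatorname{val}(a)=s$ if
and only if $a=\#$. For a noninitial letter $g=\langle\beta;x,y\rangle$ we write
$x(g)=x$ and $y(g)=y$.

Let $a\in\Sigma$ and let $g$ be a noninitial letter. We say that $(a,g)$
\begin{itemize}
\item \emph{passes the $y$-test} if $\pi(a)=\pi(g)$, $y(g)=\operatorname{val}(a)$
and, in case $a$ is initial, $x(g)=B$;
\item \emph{passes the $x$-test} if $\pi(a)\ne\pi(g)$ and
$x(g)=\operatorname{val}(a)$.
\end{itemize}
The transition function of $M$ is as follows.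
\begin{enumerate}
\item[(1)] $\delta(\triangleright,\triangleright)=\delta(\triangleright,b_0)
=\delta(\triangleright,b_1)=(0,1)$ and $\delta(\triangleright,\#)=(1,1)$.
\item[(2)] If $(a,g)$ passes the $y$-test, then $\delta(a,g)$ is undefined if
$\operatorname{val}(a)$ is halting, and $\delta(a,g)=(0,1)$ otherwise
(\emph{$y$-step}).
\item[(3)] If $(a,g)$ passes the $x$-test, then $\delta(a,g)=(1,0)$
(\emph{$x$-step}).
\item[(4)] All other pairs are dead.
\end{enumerate}
Heads move only off $\triangleright$ or off letters, so no head moves beyond
$\triangleleft$. The only undefined transitions are those in~(2).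

The additional condition $x(g)=B$ in the $y$-test concerns the first letters
after $\#$. Depending on the word, the first of them may never undergo an
$x$-test; without the condition it could bring any symbol of $\Gamma$ into the
initial configuration of $C$ by choosing $x(g)$ freely. The automaton cannot
recognize this letter, but it can recognize that head $1$ is still on an initial
letter.

\begin{proposition}\label{prop:complete}
If $C$ halts on the circle of $N$ cells, where $N\ge 3$ is odd, then
$L(M)\ne\emptyset$.
\end{proposition}

\begin{proof}
Take $e$ and $c_0,\dots,c_{e+N-1}$ from Lemma~\ref{lem:rec}(a), and let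
$\theta(n)=(n+1)\bmod 2$. Let $w^{(N)}$ be the word of length $e+N$ whose letter
with index $n$, $0\le n\le e+N-1$, is
\[
\begin{cases}
b_{\theta(n)} & n<N-2,\\
\# & n=N-2,\\
\langle\theta(n);B,B\rangle & n=N-1,\\
\langle\theta(n);c_{n-N},c_{n-N+1}\rangle & n\ge N.
\end{cases}
\]
All pairs occurring here are in $\operatorname{dom}\varphi$. The letter with
index $n$ has value $c_n$ and phase $\theta(n)$; for $n=N-2$ note that
$\theta(N-2)=0=\pi(\#)$, as $N$ is odd.

We describe configurations by the indices under the heads. By (1), head $2$ runs
to $\#$ while head $1$ waits, and then both heads move, which leads to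
$(0,N-1)$. We claim that $M$ then runs through
\[
(i,i+N-1)\to(i,i+N)\to(i+1,i+N),\qquad i=0,1,\dots,e-1.
\]

\emph{At $(i,i+N-1)$, where $0\le i\le e$.} The phases agree, as $N-1$ is even.
The $y$-component under head $2$ is $c_i$; for $i=0$ this holds because $c_0=B$.
The letter under head $1$ is initial if and only if $i\le N-2$. In this case the
$x$-component under head $2$ is $B$: for $i=0$ by definition, and for $i\ge1$
because it is $c_{i-1}$ with $i-1\le N-3$. So the $y$-test is passed. If $i<e$,
then $c_i$ is not halting, and head $2$ moves.

\emph{At $(i,i+N)$, where $0\le i<e$.} The phases differ, as $N$ is odd, and the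
$x$-component under head $2$ is $c_i$. The $x$-test is passed, and head $1$
moves.

At $(e,e+N-1)$ the $y$-test is passed and $c_e$ is halting, so $M$ halts.
\end{proof}

\section{Why no other words matter}\label{sec:sound}

\begin{proposition}\label{prop:sound}
If $L(M)\ne\emptyset$, then $C$ halts on the circle of $N$ cells for some
$N\ge 3$.
\end{proposition}

A word may have phases in any pattern, so the distance of the heads may vary
wildly. The remedy is to treat each maximal stretch of equal phases, a
\emph{block}, as a single letter. While the phases agree, only head $2$ can
move, and while they differ, only head $1$ can move; so the heads cross whole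
blocks in turn, and if each block is counted once, their distance alternates
between two consecutive numbers. Moreover, head $1$ crosses a block while head
$2$ is parked, hence all values in this block are compared with the same $x$ and
must be equal. The first letter of a block can therefore stand for the block.

Throughout this section $M$ halts on $w=w_1\cdots w_\ell$, in the configuration
$(i^*,j^*)$; configurations are now pairs of positions $1,\dots,\ell$.

\medskip\noindent
\textbf{The start of the run.} Undefined pairs occur only in (2), so both heads
end on letters. Head $1$ leaves $\triangleright$ only at the pair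
$(\triangleright,\#)$, and until then head $2$ passes only letters $b_0,b_1$.
Hence there is $d\ge 1$ with
\[
w_1,\dots,w_{d-1}\in\{b_0,b_1\},\qquad w_d=\#,
\]
and the run reaches $(1,d+1)$. From now on \emph{the run} means the part from
$(1,d+1)$ to $(i^*,j^*)$. It contains no dead pair. So in each of its
configurations $(i,j)$, $w_i$ is a letter and $w_j$ is a noninitial letter, and
the configuration either has equal phases and passes the $y$-test, or has
unequal phases and passes the $x$-test. In the first case $M$ halts or makes a
$y$-step, in the second it makes an $x$-step. In particular, all positions from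
$d+1$ up to the current position of head $2$ carry noninitial letters.

\medskip\noindent
\textbf{Blocks.} Number the blocks of $w$, that is, its maximal factors of equal
phase, by $0,1,2,\dots$ from the left. The phases of consecutive blocks
alternate. Let $f(m)$ be the first position of block~$m$.

\begin{lemma}\label{lem:blocks}
\begin{enumerate}
\item[(a)] In every configuration $(i,j)$ of the run, $i\le j$.
\item[(b)] In every configuration of the run with equal phases, head $1$ is at
the first position of a block.
\item[(c)] If head $1$ leaves a block during the run, then all its moves from
positions of this block occur with head $2$ at one position $j$, and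
$x(w_j)=\operatorname{val}(w_i)$ for all positions $i$ of the block. Right after
the last of these moves the phases are equal.
\item[(d)] $w_d=\#$ is a block by itself, $i^*>d$, and $i^*$ is the first
position of a block.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Initially $1<d+1$. If $i=j$, the phases agree and head $1$ does not move.

(b) This holds at $(1,d+1)$. Later, a configuration with equal phases is reached
in one of two ways. Either it comes from a $y$-step; then the phases were equal
before, and head $1$ has not moved, so the statement is inherited. Or it comes
from an $x$-step; then the phases were unequal before and head $2$ has not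
moved, so the phase under head $1$ has just changed.

(c) Head $1$ starts at position $1$ and moves one square at a time, so it enters
each block at its first position. Its first move from the block is an $x$-step,
with unequal phases. An $x$-step does not move head $2$, so if head $1$ is still
in the block after it, the phases are still unequal and the next step is again an
$x$-step. So head $1$ crosses the block while head $2$ is fixed at some $j$, and
an $x$-test is passed at every position of the block. When head $1$ leaves the
block, it enters the next one, the phase under it changes, and the phases become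
equal.

(d) At $(i^*,j^*)$ the phases are equal, so $i^*$ is the first position of a
block by (b). The value of $w_{i^*}$ is halting, so $w_{i^*}$ is not initial,
since initial letters have values $B$ and $s$. The positions up to $d$ carry
initial letters; hence $i^*>d$. Therefore head $1$ has left the block containing
$d$. By (c) the values on this block are all equal to
$\operatorname{val}(\#)=s$, so all its letters are $\#$. But the positions
before $d$ carry $b_0$ or $b_1$, and those in $d+1,\dots,i^*$ carry noninitial
letters, because $i^*\le j^*$ by (a). As the block ends before $i^*$, it is
$\{d\}$.
\end{proof}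

\noindent
\textbf{Notation.} By (d) there is $r\ge 1$ such that $d=f(r-1)$ and $d+1=f(r)$.
Blocks $0,\dots,r-2$ consist of letters $b_0,b_1$. Let $i^*=f(m^*)$; then
$m^*\ge r$. Put
\[
c_m=\operatorname{val}(w_{f(m)}),\qquad
\varepsilon=r\bmod 2\in\{0,1\},\qquad t^*=m^*-\varepsilon\ge 0 .
\]
So $c_0=\dots=c_{r-2}=B$, $c_{r-1}=s$, and $c_{m^*}$ is halting. The run starts
at $(f(0),f(r))$. Since $r-\varepsilon$ is even, blocks $\varepsilon+t$ and
$r+t$ have the same phase for each $t$ for which both exist.

\begin{lemma}\label{lem:progress}
For $0\le t\le t^*$ the run visits the configuration
$(f(\varepsilon+t),f(r+t))$ (in particular, block $r+t$ exists), and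
\begin{align*}
y(w_{f(r+t)})&=c_{\varepsilon+t} &&(0\le t\le t^*),\\
x(w_{f(r+t)})&=c_{\varepsilon+t-1} &&(1\le t\le t^*).
\end{align*}
If $\varepsilon=1$, then also $x(w_{f(r)})=c_0$.
\end{lemma}

\begin{proof}
\emph{The first visit, $t=0$.} If $\varepsilon=0$, the run starts at the desired
configuration. If $\varepsilon=1$, the phases at $(f(0),f(r))$ differ, since $r$
is odd. So head $1$ moves first, and as it eventually reaches $f(m^*)$ with
$m^*\ge r\ge 1$, it leaves block $0$. By Lemma~\ref{lem:blocks}(c) it reaches
$f(1)$ while head $2$ stays at $f(r)$, and $x(w_{f(r)})=c_0$.

\emph{From $t$ to $t+1\le t^*$.} At $(f(\varepsilon+t),f(r+t))$ the phases are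
equal. The $y$-test is passed there, which gives
$y(w_{f(r+t)})=c_{\varepsilon+t}$. Since $\varepsilon+t<m^*$, the run does not
halt before head $1$ leaves block $\varepsilon+t$. So $M$ makes $y$-steps until
head $2$ reaches a letter of the other phase, that is, position $f(r+t+1)$. Then
the phases differ, and by Lemma~\ref{lem:blocks}(c) head $1$ crosses its block
while head $2$ stays at $f(r+t+1)$. This gives
$x(w_{f(r+t+1)})=c_{\varepsilon+t}$ and the configuration
$(f(\varepsilon+t+1),f(r+t+1))$.

\emph{At $t=t^*$} the phases are equal and the $y$-test is passed, since the run
contains no dead pair.
\end{proof}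

\begin{proof}[Proof of Proposition~\ref{prop:sound}]
The value of $w_{f(r+t)}$ is $\varphi(x(w_{f(r+t)}),y(w_{f(r+t)}))$, so by
Lemma~\ref{lem:progress}
\begin{equation}\label{eq:blocks}
c_{r+t}=\varphi(c_{\varepsilon+t-1},c_{\varepsilon+t})\qquad(1\le t\le t^*).
\end{equation}
With $N=r+1-\varepsilon$ and $n=r+t$ this is $c_n=\varphi(c_{n-N},c_{n-N+1})$ for
$r+1\le n\le r+t^*$; note that $m^*=\varepsilon+t^*\le r+t^*$. Only the start of
the sequence needs further care.

\emph{Case $r$ even.} Then $r\ge 2$, $\varepsilon=0$ and $N=r+1\ge 3$. The letter
$w_1$ is initial, and the $y$-test is passed at $(f(0),f(r))$, so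
$x(w_{f(r)})=B$ and $y(w_{f(r)})=c_0=B$. Hence $c_r=\varphi(B,B)=B$. So
$c_0,\dots,c_{N-1}$ are all $B$ except $c_{N-2}=c_{r-1}=s$, and
$c_0,\dots,c_{m^*}$ is a type A sequence that satisfies \eqref{eq:rec}.

\emph{Case $r=1$.} This is impossible. By Lemma~\ref{lem:progress},
$x(w_{f(1)})=c_0=s$. As $(s,y)\in\operatorname{dom}\varphi$ only for $y=B$, we
have $y(w_{f(1)})=B$ and $c_1=\varphi(s,B)=\$$. But the run visits
$(f(1),f(1))$, where the lemma gives $y(w_{f(1)})=c_1=\$\ne B$.

\emph{Case $r\ge 3$ odd.} Then $\varepsilon=1$ and $N=r\ge 3$. By
Lemma~\ref{lem:progress}, $x(w_{f(r)})=c_0$ and $y(w_{f(r)})=c_1$, so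
$c_N=\varphi(c_0,c_1)$. Together with \eqref{eq:blocks} this shows that
$c_0,\dots,c_{m^*}$ satisfies \eqref{eq:rec}. It is of type B, since
$c_{N-1}=c_{r-1}=s$ and the other entries among $c_0,\dots,c_{N-1}$ are $B$.

In both possible cases the sequence contains the halting entry $c_{m^*}$, and
$C$ halts on the circle of $N\ge 3$ cells by Lemma~\ref{lem:rec}(b).
\end{proof}

\begin{remark}
The case $r=1$ is that of words beginning with $\#$, on which the two heads may
meet: at $(f(1),f(1))$ a letter is compared with itself. The restriction in
($\varphi$5) and the choice $\$\ne B$ make this comparison fail.
\end{remark}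

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The automaton $M$ is computed from $C$, and $C$ from $T$. If $T$ halts on the
blank tape, then by Lemma~\ref{lem:circular} $C$ halts on every sufficiently
large circle, in particular on one with an odd number $N\ge 3$ of cells, and
$L(M)\ne\emptyset$ by Proposition~\ref{prop:complete}. If $L(M)\ne\emptyset$,
then $C$ halts on a circle with $N\ge 3$ cells by
Proposition~\ref{prop:sound}, and $T$ halts by Lemma~\ref{lem:circular}. The
statement for $n\ge 2$ follows by padding.
\end{proof}

\section{Stronger forms: proof of Theorem~\ref{thm:strong}}

\subsection*{(a) Classification}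

Nonemptiness is recursively enumerable: simulate $M$ on all inputs in parallel.
So emptiness is $\Pi^0_1$. Theorem~\ref{thm:main} is a many-one reduction from
nonhalting on the blank tape to emptiness for $1\mathrm{DFA}_1(2)$, and padding
gives hardness for all $n\ge 1$, $k\ge 2$.

Let $k=1$. For a state $q$ and a tape symbol $\sigma$, follow the transitions of
$M$ as long as the head stays on $\sigma$. Within $n$ steps $M$ halts, or moves
right in a certain state, or repeats a state and hence loops forever. So the
outcome at $(q,\sigma)$ can be computed. A DFA for $L(M)$ has as its states
those of $M$, representing the state in which the next symbol is entered, and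
two sinks: an accepting one entered when $M$ halts in $F$, and a rejecting one
entered when $M$ halts outside $F$ or loops. The outcome at
$(q_0,\triangleright)$ gives the initial state, which may be a sink. A state $q$
of $M$ is accepting in the DFA if the outcome at $(q,\triangleleft)$ is to halt
in $F$. Emptiness for DFAs is decidable by reachability.

If $n$, $k$ and $\Sigma$ are fixed, there are only finitely many automata up to
renaming of states, and a finite table decides emptiness.

\subsection*{(b) Machines that always halt}

In the automaton $M$ of Theorem~\ref{thm:main} replace each value $(0,0)$ by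
$(q_1,0,0)$, where $q_1$ is a new nonaccepting state without transitions. The
language is unchanged. Every run halts, since each step other than those into
$q_1$ moves a head. Padding gives all $n\ge 2$, $k\ge 2$. For $n=1$, halting
means accepting, so a machine that halts on every input accepts $\Sigma^*$.

\subsection*{(c) Other decision problems and the promise}

\emph{Universality, equivalence, inclusion.} In a stateless automaton every run
either halts or reaches a dead pair, since every other step moves a head. So
exchanging ``undefined'' with ``$(0,0)$'' yields a stateless automaton for the
complement, and emptiness reduces to universality. Let $E$ be a stateless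
automaton over the alphabet of $M$ with
$\delta(\triangleright,\triangleright)=(0,0)$, so that $L(E)=\emptyset$. Then
$L(M)=L(E)$, and likewise $L(M)\subseteq L(E)$, is equivalent to
$L(M)=\emptyset$.

\emph{The promise.} Let $M$ be the automaton of Theorem~\ref{thm:main}. All pairs
containing $\triangleleft$ are dead, so in a halting run no head scans
$\triangleleft$. Hence $w\in L(M)$ implies $w\Sigma^*\subseteq L(M)$. So
$L(M)\Sigma^*=L(M)$, and $L(M)$ is empty or infinite.

\emph{Nonregularity.} Suppose $L(M)\ne\emptyset$. Then $T$ halts, and by
Lemma~\ref{lem:circular} there is a word $w^{(N)}$ as in the proof of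
Proposition~\ref{prop:complete} for every sufficiently large odd $N$. Let
$c^{(N)}$ be the sequence from which it is built, and write
\[
w^{(N)}=u_Nv_N,\qquad |u_N|=N-1,
\]
so that $u_N$ ends with $\#$. The prefix $u_N$ fixes the circle size, and we show
that it cannot be combined with a suffix made for another size. Let $N\ne N'$ be
two such numbers, and run $M$ on $u_Nv_{N'}$. The letter of $v_{N'}$ with offset
$j\ge 0$ has index $N'-1+j$ in $w^{(N')}$ and index $N-1+j$ in $u_Nv_{N'}$. Its
phase is $\theta(N'-1+j)=\theta(j)=\theta(N-1+j)$, as $N$ and $N'$ are odd, and
its components are $(c^{(N')}_{j-1},c^{(N')}_j)$, with $c^{(N')}_{-1}:=B$. Let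
$\mu=\min(N,N')-2$. Since $v_{N'}$ has more than $N'$ letters, by $e>N'-1$ for
the word $w^{(N')}$, it contains a letter with offset $\mu$. For $j<\mu$ both
$c^{(N)}_j$ and $c^{(N')}_j$ are $B$. So, as in the proof of
Proposition~\ref{prop:complete}, the run passes from $(i,i+N-1)$ through
$(i,i+N)$ to $(i+1,i+N)$ for each $i<\mu$: at $(i,i+N-1)$ the phases agree, the
value under head $1$ is $B$, and both components under head $2$ are $B$; at
$(i,i+N)$ the phases differ, and the $x$-component under head $2$ is
$c^{(N')}_i=B$. At $(\mu,\mu+N-1)$ head $1$ is on a letter of $u_N$, as
$\mu\le N-2$. The phases agree, and the $y$-test requires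
$c^{(N')}_\mu=c^{(N)}_\mu$. But $c^{(N)}_{N-2}=c^{(N')}_{N'-2}=s$ and the
preceding entries are $B$, so exactly one of the two is $s$. Hence the pair is
dead.

So $u_Nv_N\in L(M)$ and $u_Nv_{N'}\notin L(M)$ for all $N'\ne N$. The
infinitely many words $u_N$ are pairwise inequivalent in the sense of Myhill and
Nerode, and $L(M)$ is not regular.

Thus $M$ satisfies the promise, and $L(M)$ is finite if and only if it is
regular, and if and only if it is empty. Finiteness and regularity are therefore
undecidable. Padding carries all these statements to $n\ge 1$, $k\ge 2$.

\subsection*{(d) Halting at the right endmarker only}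

When $M$ halts, both heads are on letters. We let them run on to the right end;
since there is no state to remember that the test succeeded, the letters that
head $1$ still has to cross carry a prime. Add to $\Sigma$ a primed copy $g'$ of
each noninitial letter $g$, and define $\hat M$ as follows.
\begin{itemize}
\item Rule (1) is as before.
\item For unprimed $a\in\Sigma$, both $(a,g)$ and $(a,g')$ are treated as
$(a,g)$ in rules (2) and (3), except that ``undefined'' in rule (2) is replaced
by $(0,1)$.
\item $\hat\delta(a,\triangleleft)=(1,0)$ for unprimed $a\in\Sigma$ with
$\operatorname{val}(a)$ halting.
\item $\hat\delta(g',\triangleleft)=(1,0)$ for all primed letters $g'$.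
\item $\hat\delta(\triangleleft,\triangleleft)$ is undefined.
\item All remaining pairs are dead.
\end{itemize}
Then $\hat M$ can halt only with both heads on $\triangleleft$. We show that
$L(\hat M)\ne\emptyset$ if and only if $T$ halts on the blank tape.

Suppose $T$ halts. Take a word $w^{(N)}$ and prime its letters with indices
$e+1,\dots,e+N-1$, which are noninitial as $e>N-1$. Up to the configuration
$(e,e+N-1)$ these letters are scanned by head $2$ only, so $\hat M$ reaches it
as $M$ does. Then head $2$ moves to $\triangleleft$. Head $1$ leaves index $e$,
whose value is halting, crosses the primed letters, and reaches $\triangleleft$.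
So $\hat M$ accepts.

Conversely, let $\hat M$ halt on $w$. Consider the first configuration with head
$2$ on $\triangleleft$ and the step that leads to it.

If this is a step by rule (1), then it leads to $(\triangleright,\triangleleft)$
or to a pair $(a,\triangleleft)$ where $a=w_1$ is one of $b_0,b_1,\#$. These
pairs are dead, since $B$ and $s$ are not halting, a contradiction.

So it is a step from $(a,g)$ or $(a,g')$ by rule (2), with $a$ unprimed. As
$\hat M$ halts, the pair $(a,\triangleleft)$ reached by this step is not dead,
so the value of $a$ is halting; that is, $M$ would halt at $(a,g)$. Before this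
step head $1$ has only been on $\triangleright$ and on unprimed letters, because
all pairs with head $1$ on a primed letter or on $\triangleleft$ and head $2$
not on $\triangleleft$ are dead. Therefore the run of $M$ on the word obtained
from $w$ by erasing all primes coincides with that of $\hat M$ until $M$ halts,
which it does at this step or earlier. Hence $L(M)\ne\emptyset$, and $T$ halts
by Theorem~\ref{thm:main}.

This completes the proof of Theorem~\ref{thm:strong}.

\begin{thebibliography}{1}
\bibitem{DLT} \emph{Developments in Language Theory},
\url{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/978-3-642-31653-1.pdf}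
(doi:10.1007/978-3-642-31653-1).
\end{thebibliography}

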